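# The $L^1$-Besov critical exponents of the Sierpinski carpet

## 1. Cells, measure and heat kernel of the carpet

Functions are real-valued, "constant" means constant almost everywhere, $d$ is the Euclidean metric, and $B(x,r)$ is the open ball in the space under discussion.

**Definition (carpet, addresses, cells).** Let $S=\{0,1,2\}^2\setminus\{(1,1)\}$. The standard Sierpinski carpet is the non-empty compact set $X\subset[0,1]^2$ with $X=\bigcup_{s\in S}\frac13(s+X)$. Let $V_n$ be the set of pairs $(i,j)\in\{0,\dots,3^n-1\}^2$ whose ternary digits ($n$ digits, leading zeros allowed) satisfy $(i_l,j_l)\in S$ at every position $l$. For $u\in V_n$ put $Q_u=3^{-n}(u+[0,1]^2)$ and $X_u=3^{-n}(u+X)$. The set $X_u$ is a cell of level $n$.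

So $\#V_n=8^n$ and $X=\bigcup_{u\in V_n}X_u$. For example $V_1=S$. In $V_2$, the pair $(4,2)$ is allowed: $4=11_3$, $2=02_3$, with digit pairs $(1,0)$ and $(1,2)$. The pair $(4,1)$ is not allowed: $1=01_3$, and the last digit pair is $(1,1)$.

The children of $w\in V_n$ are $ws:=3w+s\in V_{n+1}$, $s\in S$. The level-$k$ descendants of $w$ form the block $3^kw+V_k\subset V_{n+k}$.

**Definition (cell graph).** $G_n$ is the graph on $V_n$ with an edge $\{u,v\}$ whenever $|u-v|_1=1$.

Every vertex has degree at most 4. The graph $G_1$ is an 8-cycle, running around the hole, so the 8 children of any cell form an 8-cycle. In $G_2$ the vertices $(2,0)$ and $(3,0)$ are adjacent; the first is a child of $(0,0)$ and the second a child of $(1,0)$.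

**Measure.** Let $d_f=\frac{\ln 8}{\ln 3}$, so $3^{d_f}=8$. By the textbook theory of self-similar sets (the open set condition holds) the $d_f$-dimensional Hausdorff measure of $X$ is positive and finite. Let $\mu$ be its normalization to $\mu(X)=1$. By scaling, $\mu(X_u)=8^{-n}$ for $u\in V_n$. Two distinct cells of the same level meet inside a line segment, which is $\mu$-null because $d_f>1$.

**Ball volumes.** Let $n\ge0$. If $r<3^{-n}$, then in each coordinate an open interval of radius $r$ meets at most three intervals $3^{-n}[i,i+1]$, so $B(x,r)$ meets at most 9 squares $Q_u$, $u\in V_n$. If $r\ge 3^{-n-1}$, then $B(x,r)$ contains a level-$(n+2)$ cell through $x$, because its diameter $\sqrt2\,3^{-n-2}$ is less than $r$. If $r\ge1$, then it contains a level-1 cell through $x$, of diameter at most $\sqrt2/3$. Hence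
$$\mu(B(x,r))\le 9\cdot8^{-n}\ \ (r<3^{-n}),\qquad \mu(B(x,r))\ge 8^{-n-2}\ \ (r\ge3^{-n-1}),\qquad \mu(B(x,r))\ge\tfrac18\ \ (r\ge1).\tag{1}$$
Choosing $n$ with $3^{-n-1}\le r<3^{-n}$ when $r<1$, and treating $r\ge1$ directly, we get
$$\tfrac1{64}r^{d_f}\le\mu(B(x,r))\ \ (0<r\le1),\qquad \mu(B(x,r))\le72\,r^{d_f}\ \ (r>0).\tag{2}$$

**Heat kernel.** Let $(\mathcal E,\mathcal F)$ be the regular Dirichlet form on $L^2(X,\mu)$ associated with the Brownian motion on the carpet constructed by Barlow–Bass and Kusuoka–Zhou. By Barlow–Bass–Kumagai–Teplyaev it is, up to constant multiples, the unique non-zero, conservative, local, regular Dirichlet form on $L^2(X,\mu)$ invariant under the local symmetries of the carpet. Its semigroup is $P_tf(x)=\int p_t(x,y)f(y)\,d\mu(y)$. The heat kernel $p_t$ is symmetric, and conservativeness means $\int p_t(x,y)\,d\mu(y)=1$. We use as known the sub-Gaussian estimates with walk dimension $d_W>2$: there are $c_1,\dots,c_4>0$ such that for $0<t\le1$ and $x,y\in X$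
$$c_1t^{-d_f/d_W}\exp\Big(-c_2\big(d(x,y)^{d_W}/t\big)^{\frac1{d_W-1}}\Big)\le p_t(x,y)\le c_3t^{-d_f/d_W}\exp\Big(-c_4\big(d(x,y)^{d_W}/t\big)^{\frac1{d_W-1}}\Big).\tag{3}$$
For comparison, on $\mathbb R$ the form $\frac12\int|f'|^2$ has the kernel $(2\pi t)^{-1/2}e^{-(x-y)^2/2t}$, which has the shape (3) with $d_f=1$ and $d_W=2$. In (3) the natural length at time $t$ is $t^{1/d_W}$.

## 2. Besov classes, Korevaar–Schoen classes, critical exponents

**Definition (heat-semigroup Besov class).** For $p\ge1$, $\alpha>0$, $B^{p,\alpha}(X)$ is the set of $f\in L^p(X,\mu)$ with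
$$\sup_{t>0}t^{-\alpha}\Big(\iint_{X\times X}|f(x)-f(y)|^p\,p_t(x,y)\,d\mu(y)\,d\mu(x)\Big)^{1/p}<\infty .$$

Example: use the same definition on $\mathbb R$ with Lebesgue measure, the Gaussian kernel above and $p=1$. For a half-line, $\iint|1_{x<0}-1_{y<0}|\,p_t\,dx\,dy=2\int_0^\infty P(B_t>x)\,dx=2E[B_t^+]=\sqrt{2t/\pi}$. Two points separated by $[0,1]$ are separated by one of its endpoints, so for $f=1_{[0,1]}$ the double integral is at most $2\sqrt{2t/\pi}$, and $f\in B^{1,1/2}(\mathbb R)$.

**Definition (Korevaar–Schoen class).** Put $\Delta_r=\{(x,y)\in X\times X:d(x,y)<r\}$. For $\lambda>0$, $KS^{\lambda,p}(X)$ is the set of $f\in L^p(X,\mu)$ with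
$$\limsup_{r\to0^+}\iint_{\Delta_r}\frac{|f(y)-f(x)|^p}{r^{\lambda p}\mu(B(x,r))}\,d\mu(y)\,d\mu(x)<\infty .$$

We need only $p=1$, and write
$$\Theta_r(f)=\iint_{\Delta_r}\frac{|f(x)-f(y)|}{\mu(B(x,r))}\,d\mu(y)\,d\mu(x).\tag{4}$$
So $f\in KS^{\lambda,1}(X)$ if and only if $f\in L^1$ and $\limsup_{r\to0}r^{-\lambda}\Theta_r(f)<\infty$. The class is a vector space, and $KS^{\lambda,1}\subset KS^{\lambda',1}$ for $\lambda'\le\lambda$.

Example: let $f(x)=x_1$ on the carpet. On $\Delta_r$ we have $|f(x)-f(y)|<r$, so $\Theta_r(f)\le r$ and $f\in KS^{1,1}(X)$. The same holds for every Lipschitz function.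

**Definition (critical exponents).**
$$\alpha_1^{\#}=\sup\{\alpha>0:B^{1,\alpha}(X)\text{ contains non-constant functions}\},\qquad \alpha_1^{*}=\sup\{\alpha>0:B^{1,\alpha}(X)\text{ is dense in }L^1(X,\mu)\},$$
and $\lambda_1^\#=d_W\alpha_1^\#$, $\lambda_1^*=d_W\alpha_1^*$.

It is known that under the sub-Gaussian estimates
$$B^{1,\alpha}(X)=KS^{d_W\alpha,1}(X).\tag{5}$$
So $\lambda_1^\#$ and $\lambda_1^*$ can be read off from the KS classes, and one puts $BV(X):=KS^{\lambda_1^\#,1}(X)=B^{1,\alpha_1^\#}(X)$.

Example (the interval, measured with KS classes): for $[0,1]$ with Lebesgue measure both exponents are 1. If $h=1_{\{x<c\}}$, $d(x,y)<r$ and $h(x)\neq h(y)$, then $|x-c|<r$. Integrating out $y$ first gives $\Theta_r(h)\le|\{|x-c|<r\}|\le2r$, so step functions lie in $KS^{1,1}$, and they are dense. Conversely let $f$ be non-constant, and let $f_i$ be its averages on the $2^n$ dyadic intervals of level $n$. The number $\max_if_i-\min_if_i$ is non-decreasing in $n$, since a parent's average is the mean of its children's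 averages. It is positive from some level on, because the averages converge to $f$ in $L^1$. So $\sum_i|f_{i+1}-f_i|\ge\delta>0$ for large $n$. With $r=3\cdot2^{-n}$,
$$\delta\le\sum_i|f_{i+1}-f_i|\le4^n\iint_{\Delta_r}|f(x)-f(y)|\,dx\,dy\le4^n\cdot2r\,\Theta_r(f)=6\cdot2^n\,\Theta_r(f),$$
so $\Theta_r(f)\ge\delta r/18$ along $r=3\cdot2^{-n}$, and $f\notin KS^{\lambda,1}$ for $\lambda>1$.

## 3. Topological-Hausdorff dimension and the conjectured value

**Definition (topological-Hausdorff dimension; Balka–Buczolich–Elekes).** $d_{tH}(X)$ is the infimum of the numbers $d$ such that $X$ has a basis of open sets $U$ with $\dim_H\partial U\le d-1$.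

Example: $d_{tH}([0,1])=1$. Relatively open intervals form a basis with boundaries of at most two points, so $d_{tH}\le1$. Every basis contains a non-empty $U\ne[0,1]$; by connectedness $\partial U\ne\emptyset$, so $\dim_H\partial U\ge0$. Thus $d-1\ge0$ for every admissible $d$.

For the carpet, $d_{tH}=1+\frac{\ln2}{\ln3}$; this value is derived in Section 11. The summand $\frac{\ln 2}{\ln 3}$ is the dimension of the Cantor set of numbers with ternary digits in $\{0,2\}$.

Now the question. The document "Dirichlet Metric Measure Spaces: Spectrum, Irreducibility And Small Deviations" contains the conjecture that for the Sierpinski carpet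
$$\lambda_1^\#=\lambda_1^*=d_f-d_{tH}+1 .$$
In plain words: let $\lambda$ grow, so that membership in $KS^{\lambda,1}(X)$ gets harder. Do the classes stop being dense at the same moment at which they lose all non-constant functions, and is that moment governed by how small the boundaries of open sets in $X$ can be? Put
$$\lambda_0:=\frac{\ln4}{\ln3},\qquad 3^{\lambda_0}=4 .$$
Then $d_f-d_{tH}+1=\frac{\ln8-\ln2}{\ln3}=\lambda_0\approx1.26$. The conjecture is true.

**Theorem A.** $\lambda_1^\#=\lambda_1^*=\lambda_0=d_f-d_{tH}+1$. Equivalently, $\alpha_1^\#=\alpha_1^*=\frac{\ln4}{d_W\ln3}$.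

**Theorem B.** There is an absolute constant $C$ such that for all $f\in L^1(X,\mu)$:

1. $\displaystyle\sup_{r>0}r^{-\lambda_0}\Theta_r(f)\le C\liminf_{r\to0^+}r^{-\lambda_0}\Theta_r(f)$.
2. $\displaystyle\|f-f_X\|_{L^1}\le C\liminf_{r\to0^+}r^{-\lambda_0}\Theta_r(f)$, where $f_X=\int f\,d\mu$. In particular, if this liminf is $0$, then $f$ is constant.
3. With $\alpha_0=\lambda_0/d_W$ and a constant $C'$ depending only on the heat kernel constants,
$$\sup_{t>0}t^{-\alpha_0}\iint|f(x)-f(y)|p_t\,d\mu\,d\mu\le C'\liminf_{t\to0}t^{-\alpha_0}\iint|f(x)-f(y)|p_t\,d\mu\,d\mu .$$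
4. $KS^{\lambda,1}(X)$ is dense in $L^1$ for $\lambda\le\lambda_0$ (the critical exponent is attained) and consists only of constants for $\lambda>\lambda_0$.

Theorem C, in Section 11, treats a class of carpets in $\mathbb R^D$.

## 4. Cuts through the centers of holes, and density at $\lambda_0$

We look for functions with small $\Theta_r$. Lipschitz functions are dense in $L^1$ and lie in $KS^{1,1}$, so $\lambda_1^*\ge1$. For a cut $h=1_{X\cap\{x_1<c\}}$: if $d(x,y)<r$ and $h(x)\ne h(y)$, then $|x_1-c|<r$. Integrating first in $y$, the factor $\mu(B(x,r))$ cancels: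
$$\Theta_r(h)\le\mu(\{x\in X:|x_1-c|<r\}).\tag{6}$$
So we must count cells along a vertical line.

Cut at $c=\frac13$. For $r\le3^{-k}$, $k\ge1$, the strip is covered by the level-$k$ columns with indices $3^{k-1}-1$ and $3^{k-1}$. The first index has digits $0,2,\dots,2$, so its column contains all $3^k$ cells. The bound is $\Theta_r(h)\le2\cdot3^k8^{-k}$, of order $r^{d_f-1}$, and $d_f-1\approx0.89$ is worse than Lipschitz.

Cut at $c=\frac12$. For $r\le\frac12 3^{-k}$ the strip lies in the middle column, of index $\frac{3^k-1}2$. All ternary digits of this index are 1, so every vertical digit must be 0 or 2, and the column contains only $2^k$ cells. Hence $\Theta_r(h)\le2^k8^{-k}=4^{-k}$, of order $r^{\lambda_0}$: better than Lipschitz.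

**Proposition 1.** $KS^{\lambda_0,1}(X)$ is dense in $L^1(X,\mu)$.

**Step 1: many cuts are as good as the middle one.** Let $c=(i+\frac12)3^{-n}$ with $0\le i<3^n$, and let $h=1_{X\cap\{x_1<c\}}$. For $k\ge0$ the level-$(n+k)$ column of index $i3^k+\frac{3^k-1}2$ has its center line at
$$\Big(i3^k+\tfrac{3^k-1}{2}+\tfrac12\Big)3^{-n-k}=c .$$
For $r\le\frac12 3^{-n-k}$ the strip $\{|x_1-c|<r\}$ lies in the interior of this column, so it is covered by the cells of $V_{n+k}$ there. The last $k$ digits of the column index are all 1, so the last $k$ digits of the vertical index lie in $\{0,2\}$. So there are at most $3^n2^k$ such cells, and by (6)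
$$\Theta_r(h)\le3^n2^k8^{-n-k}\le4^{-k}.$$
For $0<r\le\frac12 3^{-n}$ choose $k$ with $\frac12 3^{-n-k-1}<r\le\frac12 3^{-n-k}$. Then $3^{-k}<2\cdot3^{n+1}r$, so $\Theta_r(h)\le(2\cdot3^{n+1})^{\lambda_0}r^{\lambda_0}$. Thus $h\in KS^{\lambda_0,1}(X)$. By the symmetry of $X$ the same holds for $1_{\{x_2<c\}}$.

**Step 2: pass from cuts to rectangles.** If $h_1,h_2\in KS^{\lambda_0,1}$ and $0\le h_1,h_2\le1$, then
$$|h_1h_2(x)-h_1h_2(y)|\le|h_1(x)-h_1(y)|+|h_2(x)-h_2(y)|,$$
so $h_1h_2\in KS^{\lambda_0,1}$. Clearly also $1-h_1\in KS^{\lambda_0,1}$, with values in $[0,1]$. Hence $KS^{\lambda_0,1}$ contains the indicators of the intersections with $X$ of all half-open rectangles of the grid with lines $x_1=(i+\frac12)3^{-n}$, $x_2=(j+\frac12)3^{-n}$ (including the truncated rectangles at the sides of the unit square).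

**Step 3: approximate.** These rectangles have sides at most $3^{-n}$. By uniform continuity, linear combinations of their indicators approximate every continuous function on $X$ uniformly, and continuous functions are dense in $L^1(X,\mu)$. $\square$

So $\lambda_1^*\ge\lambda_0$ by (5). It remains to show that no non-constant function does better.

## 5. A discrete variation, and the crude bound $\lambda_1^\#\le d_f$

**Definition (discrete variation).** For $f\in L^1$ and $u\in V_n$ let $f_u=8^n\int_{X_u}f\,d\mu$, let $f^{(n)}=\sum_{u\in V_n}f_u1_{X_u}$, and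
$$E_n(f)=\sum_{\{u,v\}\text{ edge of }G_n}|f_u-f_v|,\qquad a_n(f)=2^{-n}E_n(f),\qquad N(f)=\sup_{n\ge0}a_n(f)\in[0,\infty].$$

Examples. For $f=1_{\{x_1<1/2\}}$ and $n\ge1$, $f_u$ is $1$ left of the middle column, $0$ right of it, and $\frac12$ in it, by reflection symmetry of a cell. The middle column has $2^n$ cells, each in a row whose index has only the digits $0,2$, so both horizontal neighbors exist. Hence $E_n=2^n(\frac12+\frac12)=2^n$ and $a_n=1$. For $f=1_{\{x_1<1/3\}}$ and $n\ge1$, the jump edges join columns $3^{n-1}-1$ and $3^{n-1}$. The left cell always exists; the right one exists if and only if the top vertical digit is not 1. So $E_n=2\cdot3^{n-1}$ and $a_n=\frac23(\frac32)^n\to\infty$. For $f=x_1$, symmetry gives $f_u=3^{-n}(u_1+\frac12)$. Each of the $8^{n-1}$ child cycles has 4 horizontal edges, so $E_n\ge3^{-n}\cdot\frac12 8^n$ and $a_n\ge\frac12(\frac43)^n\to\infty$.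

**Lemma 2.** $f^{(n)}\to f$ in $L^1$. If $f$ is not constant, then $E_n(f)>0$ for some $n$.

*Proof.* For continuous $g$, uniform continuity gives $g^{(n)}\to g$ uniformly off the null set of cell overlaps. Since $\|f^{(n)}\|_1\le\|f\|_1$ and continuous functions are dense, $f^{(n)}\to f$ for all $f\in L^1$. If all $E_n(f)=0$, then for each $w$ the value $f_{ws}$ does not depend on $s$, because the children form a cycle. As $f_w$ is the mean of the $f_{ws}$, each $f_{ws}=f_w$. So all $f_u=f_X$, and $f=\lim f^{(n)}=f_X$. $\square$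

**Lemma 3.** If $n\ge0$ and $3^{1-n}\le r<3^{2-n}$, then $E_n(f)\le576\cdot8^n\,\Theta_r(f)$ and $a_n(f)\le9216\,r^{-\lambda_0}\Theta_r(f)$.

*Proof.* For an edge $\{u,v\}$ of $G_n$, points of $X_u$ and $X_v$ are at distance at most $\sqrt5\,3^{-n}<3^{1-n}\le r$, and
$$|f_u-f_v|\le64^n\int_{X_u}\int_{X_v}|f(x)-f(y)|\,d\mu(y)\,d\mu(x).$$
The products $X_u\times X_v$ overlap in null sets, so $E_n(f)\le64^n\iint_{\Delta_r}|f(x)-f(y)|\,d\mu\,d\mu$. Next, $\mu(B(x,r))\le576\cdot8^{-n}$: for $n\ge2$, (1) gives $9\cdot8^{-(n-2)}$; for $n\le1$ use $\mu\le1$. So $E_n\le64^n\cdot576\cdot8^{-n}\Theta_r$, which is the first claim. Dividing by $2^n$, $a_n\le576\cdot4^n\Theta_r$. Since $r<3^{2-n}$, we have $r^{\lambda_0}<16\cdot4^{-n}$, so $4^n<16\,r^{-\lambda_0}$. $\square$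

In particular $x_1$ and $1_{\{x_1<1/3\}}$ are not in $KS^{\lambda_0,1}(X)$.

Let us try the argument from the interval. The graph $G_n$ is connected: $G_1$ is a cycle, and if $w,w'$ are adjacent in $G_n$, say $w'$ to the right of $w$, then the children $w(2,0)$ and $w'(0,0)$ are adjacent (similarly for vertical neighbors), so induction applies. For non-constant $f$ the number $\max_uf_u-\min_uf_u$ over level $n$ is non-decreasing in $n$ and eventually positive, so $E_n(f)\ge\delta>0$ for large $n$. By Lemma 3, $\Theta_r(f)\ge\delta8^{-n}/576$ when $3^{1-n}\le r<3^{2-n}$, so $\Theta_r(f)\ge c\,\delta\,r^{d_f}$. This proves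
$$\lambda_0\le\lambda_1^*\le\lambda_1^\#\le d_f,\qquad\lambda_0\approx1.26,\ d_f\approx1.89$$
(the middle inequality because a dense subspace is not contained in the constants). The loss is visible: we used one path through the graph, while the cut at $\frac12$ has $E_n=2^n$. To close the gap we must show that $E_n(f)\ge c_f2^n$ for every non-constant $f$.

## 6. Full rows, and the cells that they miss

**Definition (full rows).** $C_k$ is the set of integers in $\{0,\dots,3^k-1\}$ all of whose $k$ ternary digits lie in $\{0,2\}$. So $\#C_k=2^k$, and $C_0=\{0\}$.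

Example: $C_2=\{0,2,6,8\}$. If $a\in C_k$, then $(i,a)$ and $(a,i)$ lie in $V_k$ for every $i\in\{0,\dots,3^k-1\}$, since one digit of each pair is never 1. So row $a$ and column $a$ are full: there are $2^k$ disjoint full rows, which is the number needed.

For $g:V_k\to\mathbb R$ write $E(g)=\sum_{e}|\nabla_eg|$, the sum over edges $e=\{u,v\}$ of $G_k$ with $|\nabla_eg|=|g(u)-g(v)|$, and $\bar g=8^{-k}\sum_{V_k}g$. The face averages are
$$A_L=2^{-k}\sum_{a\in C_k}g(0,a),\quad A_R=2^{-k}\sum_{a\in C_k}g(3^k-1,a),\quad A_B=2^{-k}\sum_{a\in C_k}g(a,0),\quad A_T=2^{-k}\sum_{a\in C_k}g(a,3^k-1).$$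

**Lemma 4.** $|A_F-A_{F'}|\le2^{-k}E(g)$ for any two faces $F,F'\in\{L,R,B,T\}$.

*Proof.* For $\{L,R\}$, join $(0,a)$ to $(3^k-1,a)$ along row $a$; for $\{B,T\}$ use column $a$. If one face is in $\{L,R\}$ and the other in $\{B,T\}$, go from the cell indexed by $a$ on the first of these along row $a$ to $(a,a)$, then along column $a$ to the cell indexed by $a$ on the other. All these cells lie in $V_k$. For different $a$ the paths are edge-disjoint, because horizontal edges lie in row $a$ and vertical ones in column $a$. By the triangle inequality,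
$$|A_F-A_{F'}|\le2^{-k}\sum_{a\in C_k}\sum_{e\in\text{path}_a}|\nabla_eg|\le2^{-k}E(g).\qquad\square$$

For $w\in V_j$, $j\le k$, the block $3^{k-j}w+V_{k-j}$ is a copy of $G_{k-j}$. Let $A_F^w$ be the face averages on it (with $C_{k-j}$), $E^w$ the sum of $|\nabla_eg|$ over edges inside it, and, for neighbors $w,w'$, let $E^{w,w'}$ be the sum over edges joining the two blocks. Lemma 4 holds in each block with $k-j$ for $k$. If $w'$ lies to the right of $w$, the cells with the same index $a$ on the right face of $w$ and the left face of $w'$ are adjacent. So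
$$|A_R^w-A_L^{w'}|\le2^{-(k-j)}E^{w,w'},\tag{7}$$
and likewise with $T,B$ for vertical neighbors.

A natural plan is now: the averages $f_u,f_v$ of adjacent cells are block averages of level $m+k$; transport along full rows from one block to the other, and get $|f_u-f_v|\lesssim2^{-k}\cdot(\text{variation in the two blocks})$. With face averages in place of $f_u,f_v$ this is exactly Lemma 4 and (7). The plan stops at the replacement of $\bar g$ by $A_F$. The full rows and columns together contain at most $2\cdot2^k3^k$ cells, a fraction at most $2(\frac34)^k$ of $V_k$, which tends to 0. If $g=1$ off all full rows and columns and $g=0$ on them, then every $A_F=0$ while $\bar g\ge1-2(\frac34)^k$. Moving along the full rows of the big block does not detect this $g$ at all.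

## 7. From face averages to the mean, one scale at a time

A cell that lies on no full row of $V_k$ may lie on a full row of a smaller block, and when the block is a single cell, it always does. So we pass from $A_F$ to $\bar g$ through the averages of the face averages of all blocks of level $j$, for $j=0,1,\dots,k$. In a block of level $j$ there are only $2^{k-j}$ full rows, so each comparison costs a factor $2^{-(k-j)}$, worse than $2^{-k}$ by $2^j$. But block averages carry the weight $8^{-j}$, and the energies $E^w$ of different blocks add up to at most $E(g)$. The net cost at scale $j$ is $8^{-j}2^{-(k-j)}=2^{-k}4^{-j}$, which can be summed.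

**Lemma 5.** For every face $F$, $|\bar g-A_F|\le C_0\,2^{-k}E(g)$ with $C_0=\frac{32}3$.

**Step 1: telescope.** Put $B_j=8^{-j}\sum_{w\in V_j}A_F^w$. Then $B_0=A_F$, and $B_k=\bar g$ because blocks of level $k$ are single cells. Grouping level $j+1$ by parents,
$$B_j-B_{j+1}=8^{-j}\sum_{w\in V_j}\Big(A_F^w-\tfrac18\sum_{s\in S}A_F^{ws}\Big).\tag{8}$$

**Step 2: compare the bracket with differences between children.** Fix $w\in V_j$, $j<k$, and let $l=k-j\ge1$. Splitting off the top digit, $C_l=C_{l-1}\cup(2\cdot3^{l-1}+C_{l-1})$. So $A_F^w$ is the mean of $A_F^{ws}$ over the two corner children $s$ on face $F$; for $F=L$ these are $(0,0)$ and $(0,2)$. The bracket in (8) is therefore a difference of two averages of the numbers $A_F^{ws}$, and it is at most the largest difference $|A_F^{ws}-A_F^{ws''}|$ in absolute value.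

**Step 3: bound the differences.** Let $s,s'$ be adjacent children, $O$ the face of $ws$ towards $ws'$, and $I$ the face of $ws'$ towards $ws$. By Lemma 4 in the child blocks and (7),
$$|A_F^{ws}-A_F^{ws'}|\le|A_F^{ws}-A_O^{ws}|+|A_O^{ws}-A_I^{ws'}|+|A_I^{ws'}-A_F^{ws'}|\le2^{-(l-1)}\big(E^{ws}+E^{ws,ws'}+E^{ws'}\big)\le2^{-(l-1)}E^w.$$
Two children are at distance at most 4 in the 8-cycle, so every difference $|A_F^{ws}-A_F^{ws''}|$ is at most $4\cdot2^{-(l-1)}E^w=8\cdot2^{-l}E^w$.

**Step 4: sum over blocks and scales.** Since $\sum_{w\in V_j}E^w\le E(g)$,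
$$|A_F-\bar g|\le\sum_{j<k}|B_j-B_{j+1}|\le\sum_{j<k}8^{-j}\cdot8\cdot2^{-(k-j)}E(g)\le8\cdot2^{-k}E(g)\sum_{j\ge0}4^{-j}=\tfrac{32}32^{-k}E(g).\qquad\square$$

**Proposition 6.** For all $m,k\ge0$, $E_m(f)\le K2^{-k}E_{m+k}(f)$ with $K=43$. Equivalently $a_m(f)\le Ka_n(f)$ for $m\le n$. Hence $N(f)\le K\liminf_na_n(f)$.

*Proof.* Let $\{u,v\}$ be an edge of $G_m$, say $v$ to the right of $u$. Consider the function $f_\cdot$ on $V_{m+k}$ and the blocks of $u$ and $v$, both copies of $V_k$. The numbers $f_u,f_v$ are the means of $f_\cdot$ over these blocks. With block quantities defined on $V_{m+k}$, Lemma 5 and (7) give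
$$|f_u-f_v|\le|f_u-A_R^u|+|A_R^u-A_L^v|+|A_L^v-f_v|\le2^{-k}\big(C_0E^u+E^{u,v}+C_0E^v\big),$$
and the vertical case is identical. Sum over the edges of $G_m$. Each $E^u$ occurs at most 4 times and each $E^{u,v}$ once, and the edges counted in different $E^u$, $E^{u,v}$ are distinct. So $E_m(f)\le4C_02^{-k}E_{m+k}(f)$, and $4C_0=\frac{128}3<43$. Multiplying by $2^{-m}$ gives $a_m\le Ka_{m+k}$. Now let $n\to\infty$ in $a_m\le Ka_n$, and take the supremum over $m$. $\square$

## 8. Proof of Theorem A

**Step 1: a lower bound for every function.** Each small $r$ has exactly one $n$ with $3^{1-n}\le r<3^{2-n}$, and $n\to\infty$ as $r\to0$. By Lemma 3 and Proposition 6, for all $f\in L^1$, with values in $[0,\infty]$,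
$$\liminf_{r\to0}r^{-\lambda_0}\Theta_r(f)\ge\frac1{9216}\liminf_na_n(f)\ge\frac{N(f)}{9216\,K}.\tag{9}$$

**Step 2: only constants beyond $\lambda_0$.** If $f$ is not constant, then $N(f)>0$ by Lemma 2. For $\lambda>\lambda_0$, $r^{-\lambda}\Theta_r(f)=r^{-(\lambda-\lambda_0)}\cdot r^{-\lambda_0}\Theta_r(f)\to\infty$ by (9). So $KS^{\lambda,1}(X)$ contains only constants, and $\lambda_1^\#\le\lambda_0$ by (5).

**Step 3: combine with density.** By Proposition 1 and (5), $B^{1,\lambda_0/d_W}(X)=KS^{\lambda_0,1}(X)$ is dense in $L^1$, so $\lambda_1^*\ge\lambda_0$. The constants are a closed proper subspace of $L^1$, so a dense class contains non-constant functions, and $\lambda_1^*\le\lambda_1^\#$. Therefore $\lambda_0\le\lambda_1^*\le\lambda_1^\#\le\lambda_0$. This proves Theorem A. $\blacksquare$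

## 9. Bounding $\Theta_r$ from above by the discrete variation

Theorem B needs the converse of (9): $\Theta_r(f)\le Cr^{\lambda_0}N(f)$. Two points at distance less than $3^{-n}$ lie in level-$n$ cells that coincide, share a side, or touch diagonally. In the last case $E_n$ does not see the pair directly, so we need a detour.

**Lemma 7.** If $u,v\in V_n$ and $|u_1-v_1|=|u_2-v_2|=1$, then $u,v$ have a common neighbor in $G_n$.

*Proof.* The reflection $i\mapsto3^n-1-i$ of one coordinate changes digits by $d\mapsto2-d$, so it preserves $V_n$ and $G_n$. Exchanging $u,v$ and reflecting the second coordinate if necessary, we may take $u=(i,j)$, $v=(i+1,j+1)$. The candidates $(i+1,j)$ and $(i,j+1)$ are adjacent to both $u$ and $v$ if they are in $V_n$. Suppose neither is.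

Number digits from the least significant, starting at $0$, and let $t,t'$ be the numbers of trailing digits 2 of $i,j$; both are less than $n$ because $i+1,j+1\le3^n-1$. In $i+1$ the digits below $t$ are 0, digit $t$ is $i_t+1$, and the higher digits are those of $i$. Since $(i+1,j)\notin V_n$, there is $l$ with $(i+1)_l=j_l=1$. Then $l\ge t$. If $l>t$, then $i_l=j_l=1$, contradicting $u\in V_n$. So $l=t$, $i_t=0$ and $j_t=1$. As $j_t\neq2$, we get $t'\le t$. Symmetrically, $(i,j+1)\notin V_n$ gives $j_{t'}=0$, $i_{t'}=1$ and $t\le t'$. So $t=t'$ and $1=j_t=j_{t'}=0$, a contradiction. $\square$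

**Lemma 8.** $\|f-f^{(n)}\|_{L^1}\le\frac43\,4^{-n}N(f)$ for all $n\ge0$, and $\Theta_r(f)\le8704\,r^{\lambda_0}N(f)$ for all $r>0$.

Assume $N(f)<\infty$; otherwise there is nothing to prove.

**Step 1: refine one level.** Let $w\in V_k$. Since $f_w$ is the mean of the $f_{ws'}$, $|f_{ws}-f_w|\le\max_{s'}|f_{ws}-f_{ws'}|$. Two children are joined by two arcs of the 8-cycle, so this is at most half of the total variation of $f_\cdot$ around the cycle. Summing over the 8 values of $s$ and over $w$,
$$\|f^{(k+1)}-f^{(k)}\|_1=8^{-k-1}\sum_{w\in V_k}\sum_s|f_{ws}-f_w|\le8^{-k-1}\cdot8\cdot\tfrac12E_{k+1}(f)=\tfrac128^{-k}E_{k+1}(f)\le4^{-k}N(f),$$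
using $E_{k+1}\le2^{k+1}N$. Since $f^{(k)}\to f$ in $L^1$, summing over $k\ge n$ gives the first claim.

**Step 2: split pairs of points at small scales.** Let $3^{-n-1}\le r<3^{-n}$, $n\ge0$. If $d(x,y)<r$, $x\in X_u$, $y\in X_v$ with $u,v\in V_n$, then $|u-v|_\infty\le1$. Each $u$ has at most 9 such $v$. From $|f(x)-f(y)|\le|f(x)-f_u|+|f_u-f_v|+|f_v-f(y)|$, and integrating over $X_u\times X_v$,
$$\iint_{\Delta_r}|f(x)-f(y)|\,d\mu\,d\mu\le18\cdot8^{-n}\|f-f^{(n)}\|_1+64^{-n}\sum_{(u,v):|u-v|_\infty\le1}|f_u-f_v| .$$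

**Step 3: count.** In the last sum, the ordered pairs sharing a side contribute $2E_n$. For an unordered diagonal pair use the two edges through a common neighbor from Lemma 7. A given edge $\{p,q\}$ serves at most 4 unordered diagonal pairs: if $q$ is the middle vertex, the other end is one of the at most 2 neighbors of $q$ diagonal to $p$, and similarly if $p$ is the middle vertex. So ordered diagonal pairs contribute at most $8E_n$. With Step 1, $E_n\le2^nN$, and $\mu(B(x,r))\ge8^{-n-2}$ from (1),
$$\Theta_r(f)\le64\cdot8^n\big(24\cdot32^{-n}+10\cdot64^{-n}2^n\big)N(f)=2176\cdot4^{-n}N(f)\le8704\,r^{\lambda_0}N(f),$$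
the last step because $3^{-n}\le3r$, so $4^{-n}\le4r^{\lambda_0}$.

**Step 4: large scales.** For $r\ge1$, (1) and Step 1 with $n=0$ (where $f^{(0)}=f_X$) give
$$\Theta_r(f)\le8\iint|f(x)-f(y)|\,d\mu\,d\mu\le16\|f-f_X\|_1\le\tfrac{64}3N(f)\le8704\,r^{\lambda_0}N(f).\qquad\square$$

## 10. Proof of Theorem B, the space $BV(X)$ and an isoperimetric inequality

**Parts 1 and 2.** By (9), $N(f)\le9216K\liminf_{r\to0}r^{-\lambda_0}\Theta_r(f)$. Insert this in $\sup_{r>0}r^{-\lambda_0}\Theta_r(f)\le8704N(f)$ and in $\|f-f_X\|_1\le\frac43N(f)$, both from Lemma 8.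

**Part 4.** For $\lambda\le\lambda_0$, $KS^{\lambda,1}\supset KS^{\lambda_0,1}$ is dense by Proposition 1. For $\lambda>\lambda_0$ see Step 2 of Section 8.

**Part 3.** Write $H_t=\iint|f(x)-f(y)|p_t(x,y)\,d\mu\,d\mu$ and $\rho=t^{1/d_W}$, so that $t^{-d_f/d_W}=\rho^{-d_f}$ and $t^{\alpha_0}=\rho^{\lambda_0}$. The aim is to compare $H_t$ with $\Theta_\rho$ from below, and with $N(f)$ from above.

*Below.* Let $t\le1$. On $\Delta_\rho$, $d(x,y)^{d_W}/t<1$, so (3) and (2) give $p_t(x,y)\ge c_1e^{-c_2}\rho^{-d_f}\ge\frac{c_1e^{-c_2}}{64}\,\mu(B(x,\rho))^{-1}$. Hence $H_t\ge\frac{c_1e^{-c_2}}{64}\Theta_\rho(f)$, and by (9)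
$$\liminf_{t\to0}t^{-\alpha_0}H_t\ge c'N(f),\qquad c'>0.$$

*Above, $t\le1$.* Split $X\times X$ into $\Delta_\rho$ and the shells $3^j\rho\le d(x,y)<3^{j+1}\rho$, $j\ge0$. On $\Delta_\rho$, (3) and (2) give $p_t\le c_3\rho^{-d_f}\le72c_3\,\mu(B(x,\rho))^{-1}$. On shell $j$,
$$p_t(x,y)\le c_3\rho^{-d_f}\exp\big(-c_43^{jd_W/(d_W-1)}\big),\qquad\rho^{-d_f}=8^{j+1}(3^{j+1}\rho)^{-d_f}\le72\cdot8^{j+1}\mu(B(x,3^{j+1}\rho))^{-1},$$
and the shell lies in $\Delta_{3^{j+1}\rho}$. With Lemma 8, valid for all radii,
$$H_t\le72c_3\Theta_\rho+72c_3\sum_{j\ge0}8^{j+1}e^{-c_43^{jd_W/(d_W-1)}}\Theta_{3^{j+1}\rho}\le72c_3\cdot8704\Big(1+\sum_{j\ge0}32^{j+1}e^{-c_43^{jd_W/(d_W-1)}}\Big)\rho^{\lambda_0}N(f).$$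
The series converges, so $H_t\le C''t^{\alpha_0}N(f)$.

*Above, $t>1$.* By symmetry and conservativeness, $H_t\le\iint(|f(x)-f_X|+|f(y)-f_X|)p_t\,d\mu\,d\mu=2\|f-f_X\|_1\le\frac83N(f)\le\frac83t^{\alpha_0}N(f)$.

Together, $\sup_{t>0}t^{-\alpha_0}H_t\le\max(C'',\frac83)N(f)\le C'\liminf_{t\to0}t^{-\alpha_0}H_t$. $\blacksquare$

By (9) and Lemma 8, $BV(X)=KS^{\lambda_0,1}(X)=\{f\in L^1:\sup_n2^{-n}E_n(f)<\infty\}$. Taking $f=1_A$ in part 2, where $\|f-f_X\|_1=2\mu(A)\mu(X\setminus A)$, gives for every measurable $A\subset X$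
$$2\mu(A)\mu(X\setminus A)\le C\liminf_{r\to0}r^{-\lambda_0}\Theta_r(1_A).$$

## 11. Carpets in $\mathbb R^D$ with full lines and thin sections

Let $D\ge2$, $L\ge3$, $S\subset\{0,\dots,L-1\}^D$, $M=\#S$, and let $X\subset[0,1]^D$ be the attractor of the maps $x\mapsto(x+s)/L$, $s\in S$. Let $T=\{t\in\{0,\dots,L-1\}^{D-1}:(j,t)\in S\ \forall j\}$ and $\tau=\#T$. Assume:

* (a) $S$ is invariant under permutations of coordinates;
* (b) $T\ne\emptyset$, and for some $0<j_0<L-1$, $\{t:(j_0,t)\in S\}=T$;
* (c) $S$ is connected under the relation $|s-s'|_1=1$.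

For the Sierpinski carpet, $L=3$, $M=8$, $T=\{0,2\}$, $\tau=2$ and $j_0=1$. The set $T$ lists the full lines, and (b) says that the section at $j_0$ contains nothing else. Let $d_f=\ln M/\ln L$, and let $\mu$ be the normalized Hausdorff measure on $X$ (the open set condition holds). Define $\Theta_r$ and $KS^{\lambda,1}$ as before.

**Theorem C.** $KS^{\lambda,1}(X)$ is dense in $L^1$ for $\lambda\le\lambda_0$ and contains only constants for $\lambda>\lambda_0$, where
$$\lambda_0=\frac{\ln M-\ln\tau}{\ln L}=d_f-d_{tH}(X)+1,\qquad d_{tH}(X)=1+\frac{\ln\tau}{\ln L}.$$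
Hence whenever $X$ carries a heat kernel for which $B^{1,\alpha}=KS^{d_W\alpha,1}$, one has $d_W\alpha_1^\#=d_W\alpha_1^*=d_f-d_{tH}+1$.

Three examples:

* $D=2$ with a central $b\times b$ hole, $1\le b\le L-2$, $L-b$ even. Here $S$ is a ring, $M=L^2-b^2$, $T$ is the complement of the middle band, $\tau=L-b$, and $j_0$ is any index of the band. So $\lambda_0=\ln(L+b)/\ln L$.
* $[0,1]^D$ with only the central cube removed, $L=3$. Here $M=3^D-1$, $T=\{0,1,2\}^{D-1}\setminus\{(1,\dots,1)\}$, $\tau=3^{D-1}-1$, $j_0=1$. For (c): some coordinate of $s\in S$ is not 1; keeping it, move the others to 0 one unit at a time, then move it to 0. So $\lambda_0=\ln\frac{3^D-1}{3^{D-1}-1}/\ln3$.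
* The Menger sponge: $L=3$, $D=3$, $S$ consists of the vectors with at most one coordinate equal to 1. So $M=8+12=20$, $T=\{0,2\}^2$, $\tau=4$, $j_0=1$. Every vector with one coordinate 1 is adjacent to two corners, and this connects all corners along the edges of a cube. So $\lambda_0=\ln5/\ln3$.

The proof follows Sections 4–8, with $2$ replaced by $\tau$ and $8$ by $M$. Here is each step with its changes.

**Step 1: cells and their measure.** For $t\in\{0,\dots,L-1\}^{D-1}$ let $\iota_i(j,t)$ be the vector obtained by inserting $j$ at position $i$ into $t$; the same notation is used for longer integers. By (a), $(j,t)\in S$ if and only if $\iota_i(j,t)\in S$. Also by (a), $T$ is invariant under permutations of coordinates. Since $T\ne\emptyset$, $S$ contains a full line in every direction, so it lies in no face $\{s_i=0\}$ or $\{s_i=L-1\}$. A point $x\in X$ with $x_i=0$ has all $i$-th digits $0$, and one with $x_i=1$ has all $i$-th digits $L-1$. So $X\cap\{x_i\in\{0,1\}\}$ is the union of the attractors of $S\cap\{s_i=0\}$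 and $S\cap\{s_i=L-1\}$. These sets of maps have fewer than $M$ elements, so the dimension is less than $d_f$. Distinct cells of equal level meet only in such faces of cells, so their overlaps are null and cells of level $n$ have measure $M^{-n}$. Finally, the vectors $(j,t)$ with $t\in T$ lie in $S$, so
$$M\ge L\tau.\tag{10}$$
Define $V_n$ (vectors in $\{0,\dots,L^n-1\}^D$ all of whose digit vectors are in $S$), $G_n$, $f_u=M^n\int_{X_u}f\,d\mu$, $f^{(n)}$ and $E_n(f)$ as before. Lemma 2 holds with the same proof: children $ws,ws'$ with $|s-s'|_1=1$ are adjacent, so by (c), $E_{n+1}(f)=0$ forces $f_{ws}=f_w$ for all $w\in V_n$ and $s\in S$.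

**Step 2: full lines and face averages.** Let $T_k$ be the set of $t\in\{0,\dots,L^k-1\}^{D-1}$ all of whose digit vectors lie in $T$; $\#T_k=\tau^k$. For $t\in T_k$ the whole line $(i,t):=\{\iota_i(c,t):0\le c<L^k\}$ lies in $V_k$, since its digit vectors are $\iota_i(c_l,t_l)$ with $t_l\in T$. For $g:V_k\to\mathbb R$ and a face $F=(i,\varepsilon)$ with $\varepsilon\in\{0,L^k-1\}$ put $A_F=\tau^{-k}\sum_{t\in T_k}g(\iota_i(\varepsilon,t))$. For $k=0$ this is the single value of $g$.

**Step 3: two faces.** The claim is $|A_F-A_{F'}|\le\tau^{-k}E(g)$. For two faces of the same direction $i$, use the lines $(i,t)$, which are disjoint. For directions $i\ne i'$, start on line $(i,t)$, let $a$ be the coordinate of $t$ on axis $i'$, and turn at the point $p$ of this line with $p_i=a=p_{i'}$. The direction-$i'$ line through $p$ has as transversal vector the coordinates of $p$ other than $p_{i'}$. These are the coordinates of $t$, with $a$ moved from axis $i'$ to axis $i$. So the transversal vector is $\sigma(t)$, where $\sigma$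 is a fixed permutation of coordinates. It acts on every digit vector in the same way, so $\sigma(t)\in T_k$, and $\sigma$ is a bijection of $T_k$. The path ends at the cell of $F'$ with index $\sigma(t)$, and averaging the end values over $t$ gives $A_{F'}$. Direction-$i$ edges of the path of $t$ lie on line $(i,t)$ and direction-$i'$ edges on line $(i',\sigma(t))$, so the paths are edge-disjoint. Conclude as in Lemma 4.

The crossing estimate (7) holds with $\tau^{-(k-j)}$: for neighbors $w$, $w'=w+e_i$, cells with the same index $t$ on the two facing faces are adjacent.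

**Step 4: from faces to the mean.** Let $B_j=M^{-j}\sum_{w\in V_j}A_F^w$, so $B_0=A_F$, $B_k=\bar g$ (now $\bar g=M^{-k}\sum g$), and
$$B_j-B_{j+1}=M^{-j}\sum_{w\in V_j}\Big(A_F^w-\tfrac1M\sum_{s\in S}A_F^{ws}\Big).$$
Fix $w$ and $l=k-j\ge1$. Splitting the leading digit vector off $t\in T_l$, $A_F^w$ is the mean over $t\in T$ of $A_F^{ws}$ with $s=\iota_i(0,t)$ or $s=\iota_i(L-1,t)$, according to the face. For adjacent children, Step 3 and crossing give $|A_F^{ws}-A_F^{ws'}|\le\tau^{-(l-1)}E^w$ exactly as in Lemma 5. By (c) any two children are joined by at most $M-1$ such steps, so the bracket is at most $(M-1)\tau\cdot\tau^{-l}E^w$. Summing over $w$ and $j$,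
$$|\bar g-A_F|\le\sum_{j<k}M^{-j}(M-1)\tau\,\tau^{-(k-j)}E(g)\le C_0\tau^{-k}E(g),\qquad C_0=(M-1)\tau\sum_{j\ge0}(\tau/M)^j,$$
and $C_0<\infty$ by (10).

**Step 5: growth of $E_n$, and only constants for $\lambda>\lambda_0$.** As in Proposition 6, with degrees at most $2D$ and $K=2DC_0\ge1$,
$$E_m(f)\le K\tau^{-k}E_{m+k}(f).\tag{11}$$
Let $r_n=(D+2)L^{-n}$. Two adjacent level-$n$ cells lie in a box of diameter $\sqrt{D+3}\,L^{-n}<r_n$. A ball of radius $r_n$ meets at most $(2D+6)^D$ level-$n$ cubes, so $\mu(B(x,r_n))\le CM^{-n}$. As in Lemma 3, $E_n(f)\le M^{2n}\iint_{\Delta_{r_n}}|f(x)-f(y)|\,d\mu\,d\mu\le CM^n\Theta_{r_n}(f)$. If $f$ is not constant, some $E_m(f)>0$, and for $n\ge m$, by (11),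
$$\Theta_{r_n}(f)\ge C^{-1}M^{-n}E_n(f)\ge C^{-1}K^{-1}M^{-n}\tau^{n-m}E_m(f)\ge c_f\,r_n^{\lambda_0},\qquad c_f>0,$$
because $(\tau/M)^n=L^{-n\lambda_0}=(r_n/(D+2))^{\lambda_0}$. So $\limsup_{r\to0}r^{-\lambda}\Theta_r(f)=\infty$ for $\lambda>\lambda_0$.

**Step 6: density for $\lambda\le\lambda_0$.** Let $c=(i+\frac{j_0}{L-1})L^{-n}$, $0\le i<L^n$; letting $n$ vary, such $c$ are dense in $[0,1]$. Consider the level-$(n+k)$ column $\{u:u_1=q\}$ with $q=iL^k+j_0\frac{L^k-1}{L-1}$, whose last $k$ digits are all $j_0$. Since $cL^{n+k}-q=\frac{j_0}{L-1}$ and $1\le j_0\le L-2$, the number $c$ lies in the interval of this column at distance at least $\rho_k=L^{-n-k}/(L-1)$ from its ends. By (b) the last $k$ digit vectors of a cell in this column are $(j_0,t_l)$ with $t_l\in T$, so the column contains at most $M^n\tau^k$ cells. Hence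
$$\mu(\{|x_1-c|<\rho_k\})\le M^n\tau^kM^{-n-k}=(\tau/M)^k=L^{-k\lambda_0}=\big((L-1)L^n\rho_k\big)^{\lambda_0}.$$
For $\rho_{k+1}<r\le\rho_k$ we have $\rho_k<Lr$, so $\mu(\{|x_1-c|<r\})\le C_nr^{\lambda_0}$ for all small $r$. The inequality (6) holds here with the same proof, so $1_{\{x_1<c\}}\in KS^{\lambda_0,1}$, and by (a) the same holds for the other coordinates. By Step 2 of Proposition 1, $KS^{\lambda_0,1}$ contains the indicators of the intersections with $X$ of half-open boxes with faces on such hyperplanes (or open-ended at the sides of the unit cube). Since the $c$ are dense, $[0,1]^D$ is partitioned into such boxes of arbitrarily small diameter. So $KS^{\lambda_0,1}$ is dense in $L^1$, and so is $KS^{\lambda,1}\supset KS^{\lambda_0,1}$ for $\lambda\le\lambda_0$.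

**Step 7: upper bound for $d_{tH}$.** Open boxes with faces on hyperplanes $x_i=c$, with $c$ as in Step 6 or outside $[0,1]$, intersected with $X$, form a basis. The boundary in $X$ of such a set lies in finitely many sets $X\cap\{x_i=c\}$. Each is covered, for every $k$, by $M^n\tau^k$ cells of level $n+k$, of diameter at most $\sqrt D\,L^{-n-k}$. With $s=\frac{\ln\tau}{\ln L}$ the sum of the $s$-th powers of the diameters is bounded in $k$, so the dimension is at most $s$. Hence $d_{tH}(X)\le1+\frac{\ln\tau}{\ln L}$.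

**Step 8: lower bound for $d_{tH}$.** Let $K_T\subset[0,1]^{D-1}$ be the attractor of $T$. Then $\dim_HK_T=\frac{\ln\tau}{\ln L}$ (open set condition), and $[0,1]\times K_T\subset X$, because all digit vectors $(j,t)$ with $t\in T$ are in $S$. Given any basis, cover the compact set $\{0\}\times K_T$ by finitely many basic sets $U_1,\dots,U_q\subset X\cap\{x_1<\frac12\}$, and let $W=\bigcup_iU_i$. For every $y\in K_T$ the segment $[0,1]\times\{y\}\subset X$ meets $W$ at $(0,y)$ and $X\setminus W$ at $(1,y)$. If it missed $\partial W$, then its intersection with $W$ would be relatively open and closed, non-empty and not the whole segment, against connectedness. So it meets $\partial W\subset\bigcup_i\partial U_i$. Thus the projection of $\bigcup_i\partial U_i$ to the last $D-1$ coordinates contains $K_T$. This projection is 1-Lipschitz and does not raise Hausdorff dimension, and the union is finite, so some $\dim_H\partial U_i\ge\dim_HK_T$. Every admissible $d$ therefore satisfies $d-1\ge\frac{\ln\tau}{\ln L}$, so $d_{tH}(X)=1+\frac{\ln\tau}{\ln L}$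 and $d_f-d_{tH}(X)+1=\frac{\ln M-\ln\tau}{\ln L}=\lambda_0$.

**Step 9: the Besov exponents.** If $B^{1,\alpha}=KS^{d_W\alpha,1}$, then by Step 5 $d_W\alpha_1^\#\le\lambda_0$, by Step 6 $d_W\alpha_1^*\ge\lambda_0$, and $\alpha_1^*\le\alpha_1^\#$ as in Section 8. So both numbers equal $\lambda_0$. $\blacksquare$
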